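# Quadratic extensions and divided powers for algebras of exponent two

## 1. Biquaternion algebras, where a good quadratic extension exists

**Conventions.** $F$ is a field with $\operatorname{char}F\ne2$ and $\sqrt{-1}\in F$. We write $E^*/2$ for $E^*/E^{*2}$. The ring $K_*(F)/2$ is generated by the symbols $\{a\}$, $a\in F^*$, which are additive in $a$, subject to $\{a,1-a\}=0$. It is commutative. Since $\{a,-a\}=0$ and $-1$ is a square, $\{a,a\}=\{a,-1\}=0$ for all $a$.

By Merkurjev's theorem ${}_2\operatorname{Br}(F)\cong K_2(F)/2$, with the quaternion algebra $(a,b)$ corresponding to $\{a,b\}$. So a central simple algebra $D$ of exponent $2$ is also an element of $K_2(F)/2$, and tensor product becomes addition. Its index $\operatorname{ind}D$ is the degree of the division algebra in its class. Every finite splitting field has degree divisible by $\operatorname{ind}D$, and some splitting field has degree exactly $\operatorname{ind} D$.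

**Divided powers.** Because $-1\in F^{*2}$, there are well-defined operations
$$\gamma_k:K_2(F)/2\to K_{2k}(F)/2,\qquad \gamma_k\Big(\sum_i\alpha_i\Big)=\sum_{i_1<\dots<i_k}\alpha_{i_1}\cdots\alpha_{i_k},\tag{1}$$
where the $\alpha_i$ are symbols. For instance $\gamma_1(D)=D$, and $\gamma_2(\{a,b\}+\{c,d\})=\{a,b,c,d\}$. A consistency check: $\{a,b\}+\{a,c\}=\{a,bc\}$. The left presentation gives $\gamma_2=\{a,b,a,c\}=0$, because $\{a,a\}=0$. The right one gives $\gamma_2=0$, because there is only one symbol.

**Pfister forms.** Put $\langle\langle a_1,\dots,a_m\rangle\rangle=\bigotimes_i\langle1,a_i\rangle$. As $-1$ is a square, signs do not matter.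

**Lemma 1.1.** Let $a_1,\dots,a_m\in F^*$, $\varphi_m=\langle\langle a_1,\dots,a_m\rangle\rangle$, $\sigma_m=\{a_1,\dots,a_m\}$.
(A) If $e\ne0$ is a value of $\varphi_m$, then $\{e\}\sigma_m=0$.
(B) If $\varphi_m$ is isotropic, then $\sigma_m=0$.

*Proof of (A).* We use induction on $m$. For $m=0$, $e$ is a square. For $m\ge1$ we have $\varphi_m=\varphi_{m-1}\perp a_m\varphi_{m-1}$, so $e=u+a_mv$ with $u,v$ values (possibly $0$) of $\varphi_{m-1}$. By induction $\{u\}\sigma_{m-1}=0$ if $u\neq0$, and $\{v\}\sigma_{m-1}=0$ if $v\ne0$. If $v=0$, then $e=u$ and $\{e\}\sigma_{m-1}=0$. If $u=0$, then $\{e,a_m\}\sigma_{m-1}=\{a_m,a_m\}\sigma_{m-1}+\{v,a_m\}\sigma_{m-1}=0$. If both are nonzero, then $\frac ue+\frac{a_mv}e=1$, so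
$$0=(\{u\}+\{e\})(\{a_m\}+\{v\}+\{e\})\sigma_{m-1}=\{e,a_m\}\sigma_{m-1}+\{e,e\}\sigma_{m-1}=\{e,a_m\}\sigma_{m-1}.$$

*Proof of (B).* We use induction on $m$; here $m\ge1$, since $\langle1\rangle$ is anisotropic. Write $u+a_mv=0$ with $u=\varphi_{m-1}(\xi)$, $v=\varphi_{m-1}(\eta)$, $(\xi,\eta)\ne0$. If $u=v=0$, then $\varphi_{m-1}$ is isotropic and $\sigma_{m-1}=0$ by induction. Otherwise $u,v\neq0$ and $a_m=-u/v$, so $\{a_m\}\sigma_{m-1}=\{u\}\sigma_{m-1}+\{v\}\sigma_{m-1}=0$ by (A). $\square$

Now the easy case, index $4$.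

**Proposition 1.2.** Let $D=(x_1,x_2)\otimes(x_3,x_4)$ be a division algebra over $F$ such that $\langle\langle x_1,x_2,x_3,x_4\rangle\rangle$ is isotropic. Then there is $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=2$ and $\{a\}\gamma_1(D)=\{a\}D=0$ in $K_3(F)/2$.

By a theorem of Albert, every division algebra of exponent $2$ and index $4$ is a product $(x_1,x_2)\otimes(x_3,x_4)$. If moreover $\gamma_2(D)=\{x_1,x_2,x_3,x_4\}=0$, then Milnor's homomorphism $K_4(F)/2\to I^4/I^5$ shows that $\langle\langle x_1,\dots,x_4\rangle\rangle$ lies in $I^5$. It has dimension $16<32$, so it is hyperbolic by the Arason–Pfister Hauptsatz. Hence Proposition 1.2 says: *if $\exp D=2$, $\operatorname{ind}D=4$ and $\gamma_2(D)=0$, then some $a$ with $\operatorname{ind}D_{F(\sqrt a)}=2$ satisfies $\{a\}\gamma_1(D)=0$.*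

*Proof.* **Step 1: turn isotropy into an element of $D$.** Let $i_1,j_1$ and $i_2,j_2$ be the standard generators of $Q_1=(x_1,x_2)$ and $Q_2=(x_3,x_4)$, and $k_2=i_2j_2$. Consider $q(z)=\frac14\operatorname{Trd}(z^2)$ on $D$. In the basis of the $16$ products of standard basis elements of $Q_1$ and $Q_2$, each basis element has square $\pm x^p$, where $x^p=\prod x_i^{p_i}$ and $p$ runs through $\{0,1\}^4$, up to square factors. The product of two different basis elements is a scalar times a basis element different from $1$, so it has trace $0$. Hence $q\cong\langle\langle x_1,\dots,x_4\rangle\rangle$. An isotropic Pfister form is hyperbolic, so $q$ has a totally isotropic subspace $H$ of dimension $8$.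

**Step 2: choose the isotropic element well.** Let $Q_1^0$ be the pure quaternions of $Q_1$ and
$$P=F\oplus Q_1^0\oplus Q_1^0i_2\oplus Fj_2\oplus Fk_2,\qquad \dim P=1+3+3+1+1=9.$$
Since $8+9>16$, there is $0\ne z\in H\cap P$. Write $z=\kappa+z_1$ with $\kappa\in F$ and $z_1=q_0+q_0'i_2+\beta j_2+\beta'k_2$. Two pure quaternions of $Q_1$ anticommute iff they are orthogonal for the form $g\mapsto g^2$ on the $3$-dimensional space $Q_1^0$. So there is $0\ne g\in Q_1^0$ anticommuting with $q_0$ and $q_0'$. Let $y=gi_2$. Then $y$ anticommutes with $q_0$, with $q_0'i_2$ (both by the choice of $g$), and with $j_2,k_2$ (because $i_2$ does). So $yz_1y^{-1}=-z_1$.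

**Step 3: produce a square-central element commuting with $z$.** By Step 2, $z_1$ and $-z_1$ have the same reduced characteristic polynomial, so it is even: $X^4+c_2X^2+c_4$, with $\operatorname{Trd}(z_1)=0$ and $c_2=-\frac12\operatorname{Trd}(z_1^2)$. From $0=4q(z)=4\kappa^2+\operatorname{Trd}(z_1^2)$ we get $c_2=2\kappa^2$. So $z_1^4+2\kappa^2z_1^2+c_4=0$, and $t=z_1^2+\kappa^2$ satisfies
$$t^2=\kappa^4-c_4=:a\in F.$$
Suppose $t\in F$. As $\operatorname{Trd}(t)=-4\kappa^2+4\kappa^2=0$, we get $t=0$ and $z_1^2=-\kappa^2$. In the field $F(z_1)$ this means $z_1=\pm\sqrt{-1}\,\kappa\in F$, and $\operatorname{Trd}(z_1)=0$ gives $z_1=0$, $\kappa=0$, $z=0$, a contradiction. So $L=F(t)=F(\sqrt a)$ is a quadratic subfield of $D$, $\operatorname{ind}D_L=2$, and $t$ commutes with $z$.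

**Step 4: compute $\{a\}D$.** The centralizer of $L$ in $D$ is a quaternion algebra over $L$ with class $D_L$. Its corestriction to $F$ is the class of $D^{\otimes2}$, which is split. By Albert's descent theorem the centralizer is $Q\otimes_FL$ with $Q=(c,d)$ a quaternion algebra over $F$. The centralizer of $Q$ in $D$ is a quaternion algebra containing $t$, so it is $(a,b)$ for some $b$. Thus $D=(a,b)\otimes Q$ and $z=q_1+q_2t$ with $q_1,q_2\in Q$. As $t$ has trace $0$ in $(a,b)$,
$$0=\operatorname{Trd}_D(z^2)=2\big(\operatorname{Trd}_Q(q_1^2)+a\operatorname{Trd}_Q(q_2^2)\big).$$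
Since $\frac12\operatorname{Trd}_Q(q^2)\cong\langle1,c,d,-cd\rangle\cong\langle\langle c,d\rangle\rangle$, the form $\langle\langle c,d,a\rangle\rangle$ is isotropic. By Lemma 1.1(B), $\{a,c,d\}=0$, so $\{a\}D=\{a,a,b\}+\{a,c,d\}=0$. $\square$

**What changes at index $8$?** If $D=\{a,b\}+\{c,d\}+\{e,f\}$, then $\{a\}\gamma_2(D)=\{a,c,d,e,f\}$ and $\{b\}\{a\}\gamma_2(D)=\gamma_3(D)$. So $\{a\}\gamma_2(D)=0$ forces $\gamma_3(D)=0$. One asks for a converse: *let $D$ be a central division algebra over $F$ with $\exp D=2$, $\operatorname{ind}D=8$, $\gamma_3(D)=0$. Is $\{a\}\gamma_2(D)=0$ for some $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=4$?*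

The argument above stops in Step 3. In degree $8$ an even reduced characteristic polynomial is $p(X^2)$ with $\deg p=4$. So $z_1^2$ is only a root of a quartic, and completing the square no longer yields a square-central element. The answer is in fact negative.

**Theorem 1.3.** Let $n\ge3$, let $C$ be an algebraically closed field with $\operatorname{char}C\ne2$, let $x_1,\dots,x_{2n}$ be variables and $F=C(x_1,\dots,x_{2n})(Q)$, where $Q$ is the projective quadric of the Pfister form $\langle\langle x_1,\dots,x_{2n}\rangle\rangle$. Let $D=\bigotimes_{i=1}^n(x_{2i-1},x_{2i})_F$. Then $D$ is a division algebra, $\exp D=2$, $\operatorname{ind}D=2^n$, $\gamma_n(D)=0$, and there is no $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}\le2^{n-1}$ and $\{a\}\gamma_{n-1}(D)=0$ in $K_{2n-1}(F)/2$.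

**Corollary 1.4.** The same holds with $C$ replaced by any field $k_0$ with $\operatorname{char}k_0\ne2$ and $\sqrt{-1}\in k_0$.

For $n=3$ this answers the question: $\exp D=2$, $\operatorname{ind}D=8$, $\gamma_3(D)=0$, but $\{a\}\gamma_2(D)\ne0$ for every $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=4$.

From here until the proof of Corollary 1.4, $n\ge3$, $C$, $F$, $D$ are as in Theorem 1.3, and all fields contain $C$.

## 2. The symplectic space over $\mathbb F_2$ behind $D$

**The monomials.** Let $V=\mathbb F_2^{2n}$, with elements identified with vectors in $\{0,1\}^{2n}\subset\mathbb Z^{2n}$, and $x^p=\prod x_i^{p_i}$. The Pfister form is $\langle x^p\rangle_{p\in V}$. Let $\Lambda$ be the free abelian group of Laurent monomials in the $x_i$ $(1\le i\le2n)$ and in variables $X_p$ $(0\ne p\in V)$. We write $\Lambda$ additively as a lattice, and multiplicatively when its elements are monomials. Put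
$$y_0=1,\qquad y_p=x^pX_p^2\ (p\ne0),\qquad h_T=\sum_{p\in T}y_p\quad(0\in T\subset V).$$
Dehomogenizing the quadric at the coordinate $p=0$ gives $F=\operatorname{Frac}C[\Lambda]/(h_V)$.

View $V\subset\Lambda/2\Lambda$ as the span of the classes of the $x_i$. Then $y_p\equiv p\bmod2\Lambda$. For $p\neq0$, $y_p$ is primitive in $\Lambda$, because some $x_i$ occurs in it with exponent $1$.

**The symplectic form.** Let $b$ be the alternating form on $V$ with $b(e_{2i-1},e_{2i})=1$ and all other $b(e_i,e_j)$, $i<j$, zero. A subspace $U$ is *totally isotropic* if $b|_U=0$, and *Lagrangian* if moreover $\dim U=n$, that is, $U=U^\perp$. Standard facts: totally isotropic subspaces lie in Lagrangians, and a basis of a totally isotropic subspace is part of a symplectic basis $(u_i,z_i)_{1\le i\le n}$, meaning $b(u_i,z_j)=\delta_{ij}$ and $b(u_i,u_j)=b(z_i,z_j)=0$.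

**Lemma 2.1.** For every symplectic basis $(u_i,z_i)$ of $V$, writing $\{p\}$ for $\{x^p\}$,
$$D=\sum_i\{u_i,z_i\},\qquad\gamma_{n-1}(D)=\sum_i\prod_{j\ne i}\{u_j,z_j\}.\tag{2}$$

*Proof.* The purpose is to show that $D$ depends only on $b$. For $E\supseteq C(x_1,\dots,x_{2n})$, the map $V\to K_1(E)/2$, $p\mapsto\{x^p\}$, is linear and $\{x^p,x^p\}=0$. So it induces $\Lambda^2V\to K_2(E)/2$, and $D_E$ is the image of $\omega=\sum e_{2i-1}\wedge e_{2i}$. Consider
$$\Lambda^2V\to\operatorname{End}V,\qquad x\wedge y\mapsto\big(t\mapsto b(t,x)y+b(t,y)x\big).$$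
It is well defined, since $x\wedge x\mapsto 2b(\cdot,x)x=0$. It is injective, as the composite of the injection $\Lambda^2V\to V\otimes V$, $x\wedge y\mapsto x\otimes y+y\otimes x$, and the isomorphism $V\otimes V\cong\operatorname{End}V$, $x\otimes y\mapsto b(\cdot,x)y$. For every symplectic basis, $\sum u_i\wedge z_i$ maps to the identity. Hence $\sum u_i\wedge z_i=\omega$. The second formula is (1). $\square$

**Lemma 2.2.** $\gamma_n(D)=\{x_1,\dots,x_{2n}\}=0$.

*Proof.* Over $F$ the form $\langle\langle x_1,\dots,x_{2n}\rangle\rangle$ is isotropic. Apply Lemma 1.1(B). $\square$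

**The target of the proof.** A set of points of $V\setminus0$ meeting every Lagrangian in exactly one point is called an *ovoid*. For $n=2$ there is one:
$$e_1,\quad e_2,\quad e_1+e_2+e_3,\quad e_1+e_2+e_4,\quad e_1+e_2+e_3+e_4.$$
Any two of these five vectors have $b=1$, so no Lagrangian contains two of them. There are $15$ nonzero vectors and $15$ Lagrangians, each vector is in $3$ of them, and $5\cdot3=15$, so each Lagrangian is hit exactly once. For $n\ge3$ this is impossible.

**Lemma 2.3.** Let $n\ge3$. There is no set $O\subset V\setminus0$ such that $b(x,x')=1$ for all distinct $x,x'\in O$ and every Lagrangian contains an element of $O$.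

*Proof.* *Upper bound.* The Gram matrix of $O$ is $J+I$ over $\mathbb F_2$, with $J$ the all-ones matrix of size $|O|$. Its rank is at least $|O|-1$, because $J$ has rank $1$, and at most $\dim V=2n$. So $|O|\le2n+1$. *Lower bound.* $\operatorname{Sp}(V)$ is transitive on nonzero vectors, so each lies in the same number $N_1$ of Lagrangians. Counting pairs, the number of Lagrangians is $\frac{2^{2n}-1}{2^n-1}N_1=(2^n+1)N_1$. The elements of $O$ lie in at most $|O|N_1$ of them, so $|O|\ge2^n+1$. Together $2^n\le2n$, which is false for $n\ge3$. $\square$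

So the plan is: from a hypothetical $a$, extract a vector $f(W)\in W\setminus0$ for each Lagrangian $W$, and show that $O=\{f(W)\}$ is a set forbidden by Lemma 2.3. The vector $f(W)$ will be read off from a valuation of $F$ attached to $W$.

## 3. Symbols and indices over complete fields

Let $E$ be complete for a valuation $w$ with values in $\mathbb R$ (possibly trivial), with residue field $K$, $\operatorname{char}K\ne2$, value group $\Gamma$, and $-1\in E^{*2}$. By Hensel the $1$-units are squares. Since $\Gamma$ is torsion-free,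
$$1\to K^*/2\to E^*/2\to\Gamma/2\to0\tag{3}$$
is exact. Here the class of a unit corresponds to the class of its residue.

**Lemma 3.1 (symbol map).** A linear section of $E^*/2\to\Gamma/2$, that is, a decomposition $E^*/2=K^*/2\oplus\Gamma/2$, induces a graded ring homomorphism
$$\partial:K_*(E)/2\to K_*(K)/2\otimes\Lambda^*(\Gamma/2).$$

*Proof.* The target is commutative, and we must check $\{\alpha,1-\alpha\}\mapsto0$. If $w(\alpha)>0$ or $w(1-\alpha)>0$, one entry is a $1$-unit, hence a square. If $w(\alpha)=w(1-\alpha)=0$, the Steinberg relation holds in $K_2(K)/2$. If $w(\alpha)<0$, then $1-\alpha=-\alpha(1-\alpha^{-1})\equiv\alpha$ modulo squares, and for $\kappa\in K^*/2$, $\tau\in\Gamma/2$ we have $(\kappa+\tau)^2=\kappa^2+2\kappa\tau+\tau^2=0$. $\square$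

Given $t_i\in E^*$ with independent values in $\Gamma/2$, we can and will choose the section so that $w(t_i)\mapsto[t_i]$. If $w$ is discrete, $\Gamma/2=\mathbb F_2$, and the component of $\partial$ on $\Lambda^1(\Gamma/2)$ is called the *residue*. For $c\in E^*$ and units $v_j$, the residue of $\{c\}\prod_j\{v_j\}$ is $\operatorname{ord}(c)\prod_j\{\bar v_j\}$. For a discretely valued field that is not complete, residues are computed in the completion.

**Lemma 3.2 (index lemma).** Let $\Delta=A+\sum_{i=1}^m\{u_i,t_i\}\in K_2(E)/2$, with $A$ a sum of symbols of units, $u_i$ units, and the $w(t_i)$ independent in $\Gamma/2$. Put $Z=K(\sqrt{\bar u_1},\dots,\sqrt{\bar u_m})$. Then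
$$\operatorname{ind}\Delta\ge[Z:K]\cdot\operatorname{ind}(\bar A_Z).\tag{4}$$

*Proof.* **Step 1: measure the ramification of a minimal splitting field.** Let $L/E$ be a splitting field with $[L:E]=\operatorname{ind}\Delta$, residue field $K_L$ and value group $\Gamma_L$. Then $[L:E]\ge[K_L:K][\Gamma_L:\Gamma]$. Let $k$ be the dimension of the kernel of the map from $\langle w(t_i)\rangle\subset\Gamma/2$ to $\Gamma_L/2$. If $\gamma=2\delta$ and $\gamma'=2\delta'$ represent distinct kernel elements ($\delta,\delta'\in\Gamma_L$), then $\delta\not\equiv\delta'$ mod $\Gamma$, otherwise $\gamma-\gamma'\in2\Gamma$. So $[\Gamma_L:\Gamma]\ge2^k$.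

**Step 2: normalize the $t_i$.** An invertible change of the $t_i$ over $\mathbb F_2$, with the corresponding change of the $u_i$, leaves $\sum\{u_i,t_i\}$ and $Z$ unchanged. So we may assume that in $L$ we have $t_i=\eta_i\cdot\square$ with $\eta_i$ a unit for $i\le k$, and that the $w(t_i)$, $i>k$, are independent in $\Gamma_L/2$.

**Step 3: apply $\partial$ over $L$.** Since $\Delta_L=0$,
$$0=\Big(\bar A+\sum_{i\le k}\{\bar u_i,\bar\eta_i\}\Big)+\sum_{i>k}\{\bar u_i\}\otimes w(t_i).$$
So $\bar u_i\in K_L^{*2}$ for $i>k$, and $K_L'=K_L(\sqrt{\bar u_1},\dots,\sqrt{\bar u_k})$ contains $Z$ and splits $\bar A$. Hence $\operatorname{ind}(\bar A_Z)[Z:K]\le[K_L':K]\le2^k[K_L:K]\le[L:E]$. $\square$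

**Remark 3.3.** If $a\in E^*$ has class $[c]\in K^*/2\subset E^*/2$, then $E(\sqrt a)$ arises by adjoining a square root of a unit. So it is complete with residue field $K(\sqrt c)$ and the same value group $\Gamma$ (and equals $E$ if $[c]$ is trivial). Thus Lemma 3.2 applies over $E(\sqrt a)$, with $K(\sqrt c)$ in place of $K$.

We combine this with Kummer theory. The kernel of $K^*/2\to K(\sqrt c)^*/2$ is $\langle[c]\rangle$, so for a finite subgroup $B\subset K^*/2$
$$[K(\sqrt c,\sqrt B):K(\sqrt c)]=|B|\,/\,|B\cap\langle[c]\rangle|.\tag{5}$$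

## 4. Monomial valuations on the quadric

A subgroup $M\subset\Lambda$ is *saturated* if $\Lambda/M$ is torsion-free. Then $C[M]$ is a Laurent polynomial ring, and $M/2M\hookrightarrow\Lambda/2\Lambda$.

**Lemma 4.1.** If $0\in T\subset V$, $|T|\ge3$, and $M\subset\Lambda$ is saturated and contains $y_p$ $(p\in T)$, then $h_T$ is prime in $C[M]$.

*Proof.* Over $C(x_1,\dots,x_{2n})$, $h_T=1+\sum_{0\ne p\in T}x^pX_p^2$ is the dehomogenization of a nondegenerate quadratic form in $|T|\ge3$ variables, hence irreducible. It has constant term $1$, so it is primitive over $C[x^{\pm1}]$, and by Gauss it is prime in $C[x^{\pm1}][X]$. It is not a monomial, so it stays prime after inverting the $X_p$, that is, in $C[\Lambda]$. If $h_T=fg$ in $C[M]$, one factor is a unit of $C[\Lambda]$, that is, a scalar times a monomial. This monomial lies in $M$, so the factor is a unit of $C[M]$. So $h_T$ is irreducible in the UFD $C[M]$, hence prime. $\square$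

Put $F_{M,T}=\operatorname{Frac}C[M]/(h_T)$, so $F=F_{\Lambda,V}$. For $\nu\in\operatorname{Hom}(M,\mathbb R)$ and $0\ne f\in C[M]$ let $\nu(f)=\min\nu(\operatorname{supp}f)$, and let $\operatorname{in}_\nu(f)$ be the sum of the terms of $f$ of value $\nu(f)$.

On the quotient by $h_S$ the naive rule $\bar f\mapsto\nu(f)$ can be wrong. Take $S=\{0,p,q,r\}$ with distinct nonzero $p,q,r$, and $\nu(y_p)=\nu(y_q)=0<\nu(y_r)$. Then $f=1+y_p+y_q$ has $\nu(f)=0$, but $\bar f=-\bar y_r$ should have value $\nu(y_r)>0$. What goes wrong is that $\operatorname{in}_\nu(f)=h_T$ with $T=\{0,p,q\}$, and $h_T$ vanishes in the expected residue field. This is the only obstruction.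

**Proposition 4.2.** Let $0\in S\subset V$, $M\subset\Lambda$ saturated with $y_p\in M$ $(p\in S)$, $\nu\in\operatorname{Hom}(M,\mathbb R)$ with $\nu(y_p)\ge0$ on $S$, $T=\{p\in S:\nu(y_p)=0\}$, $|T|\ge3$, $M'=\ker\nu$, $M=M'\oplus M''$. There is a valuation $w_\nu$ on $F_{M,S}$ with value group $\nu(M)$ and residue field $F_{M',T}$ ($m\in M'$ having residue $\bar m$) such that for $0\ne f\in C[M]$:
(i) $w_\nu(\bar f)\ge\nu(f)$, with equality iff $\operatorname{in}_\nu(f)\notin h_TC[M]$;
(ii) every $f\notin(h_S)$ is congruent mod $h_S$ to some $f^*$ with $\operatorname{in}_\nu(f^*)\notin h_TC[M]$.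

*Proof.* **Step 1: a complete field to map into.** $M'$ is saturated in $\Lambda$ and $h_T\in C[M']$ is prime; let $K=F_{M',T}$. On $K(M'')$ put $w(\sum k_mm)=\min\{\nu(m):k_m\ne0\}$. As $\nu$ is injective on $M''$, lowest terms are single terms, so this is a valuation with residue field $K$ and value group $\nu(M'')=\nu(M)$. Let $\mathcal E$ be the completion. Choose $0\ne q\in T$ and a basis $m_1=y_q,m_2,\dots,m_d$ of $M'$, possible since $y_q$ is primitive.

**Step 2: $\partial h_T/\partial m_1\ne0$ in $K$, so that Hensel applies.** Let $\delta=m_1\partial/\partial m_1$ on $C[M']$. Suppose $\delta h_T=gh_T$. Since the Newton polytope of $\delta h_T$ is contained in that of $h_T$, comparison of Newton polytopes shows that $g$ is constant. The constant terms are $0$ and $g$, so $g=0$. But $y_q$ has coefficient $1$ in $\delta h_T$, a contradiction. So $\delta h_T\notin(h_T)$.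

**Step 3: construct $\varphi:C[M]\to\mathcal E$ killing $h_S$.** In $h_S$ substitute $m_i\mapsto\bar m_i\in K$ $(i\ge2)$, $M''$ identically, $m_1\mapsto Y$. Since $\nu(y_p)>0$ for $p\in S\setminus T$, this is a Laurent polynomial in $Y$ with integral coefficients and reduction $h_T(Y,\bar m_2,\dots,\bar m_d)$. By Step 2 the reduction has the simple root $\bar m_1\ne0$. By Hensel there is a root $\xi\in\mathcal E$ with $\xi\equiv\bar m_1$. Sending $m_1\mapsto\xi$ defines $\varphi$ with $\varphi(h_S)=0$ and $\varphi(m')\equiv\bar m'$ for $m'\in M'$.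

**Step 4: the values of $\varphi(f)$.** All terms of $\operatorname{in}_\nu(f)$ have the same $M''$-component, so $\operatorname{in}_\nu(f)=m''f_0$ with $m''\in M''$, $f_0\in C[M']$. Then $\varphi(f)=m''(\bar f_0+\text{terms of positive value})$. Since $C[M]$ is free over $C[M']$ with basis $M''$, we have $\bar f_0=0$ iff $f_0\in h_TC[M']$ iff $\operatorname{in}_\nu(f)\in h_TC[M]$. So $w(\varphi(f))\ge\nu(f)$, with equality iff $\operatorname{in}_\nu(f)\notin h_TC[M]$.

**Step 5: $\ker\varphi=(h_S)$.** By Step 2, $\bar m_1$ is algebraic over $C(\bar m_2,\dots,\bar m_d)$. As $\operatorname{trdeg}_CK=d-1$, the elements $\bar m_2,\dots,\bar m_d$ and a basis of $M''$ are algebraically independent over $C$. So $\ker\varphi$ is a prime of height at most $1$. It contains $(h_S)$, which is a nonzero prime by Lemma 4.1, so they are equal. Thus $F_{M,S}\subset\mathcal E$, and $w_\nu:=w|_{F_{M,S}}$ satisfies (i). It takes all values in $\nu(M'')$, and its residue field contains all $\bar m'$, hence is $K$.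

**Step 6: (ii).** If $\operatorname{in}_\nu(f)=h_Tg_0$, then $g_0$ is $\nu$-homogeneous of degree $\nu(f)$, because $h_T\in C[M']$. Replace $f$ by $f-h_Sg_0=(f-\operatorname{in}_\nu(f))-\sum_{p\in S\setminus T}y_pg_0$. This increases $\nu(f)$, which stays $\le w_\nu(\bar f)<\infty$. All values that occur lie in $\nu(\operatorname{supp}f)$ (for the original $f$) plus the semigroup generated by the finitely many positive numbers $\nu(y_p)$, $p\in S\setminus T$. This set has finitely many elements below any bound, so the process stops. $\square$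

By (i) and (ii), $w_\nu(\bar f)=\nu(f^*)$, so $w_\nu$ does not depend on the choices made. A monomial $m\in M$ has $w_\nu(m)=\nu(m)$.

**Leading terms.** Each $g\in F_{M,S}^*$ has a unique *leading term* $(m'',c)\in M''\times F_{M',T}^*$: $w_\nu(g)=\nu(m'')$ and $c$ is the residue of $g/m''$. Leading terms are multiplicative. If $\operatorname{in}_\nu(f)=m''f_0\notin h_TC[M]$ with $f_0\in C[M']$, then $\bar f$ has leading term $(m'',\bar f_0)$, by Step 4. In the example above, if $y_r\in M''$, the leading term of $\bar f$ is $(y_r,-1)$.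

The next lemma compares a valuation with a nearby, more generic one.

**Lemma 4.3 (refinement).** Let $\lambda_0\in\operatorname{Hom}(\Lambda,\mathbb R)$ with $\lambda_0(y_p)\ge0$ for all $p$, $T_0=\{p:\lambda_0(y_p)=0\}$, $M=\ker\lambda_0$, $\Lambda=M\oplus\Lambda''$. Let $\mu\in\operatorname{Hom}(\Lambda,\mathbb R)$ with $\mu(y_p)\ge0$ on $T_0$, $T=\{p\in T_0:\mu(y_p)=0\}$, $|T|\ge3$. Let $g\in F^*$ have $\lambda_0$-leading term $(m'',c)$, and let $m'\in M$ satisfy $w_{\mu|M}(c)=\mu(m')$ (valuation on $F_{M,T_0}$). Then for all sufficiently small $\varepsilon>0$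
$$w_{\lambda_0+\varepsilon\mu}(g)=(\lambda_0+\varepsilon\mu)(m''+m').$$

*Proof.* **Step 1: reductions.** For small $\varepsilon>0$, $(\lambda_0+\varepsilon\mu)(y_p)$ is $0$ for $p\in T$ and positive for $p\notin T$, so $w_{\lambda_0+\varepsilon\mu}$ is defined. The right side does not depend on the choice of $m'$, since $\lambda_0(m')=0$ and $\mu(m')=w_{\mu|M}(c)$. Both sides turn products in $g$ into sums, so we may assume $g=\bar f$ with $f\in C[\Lambda]\setminus(h_V)$. By Proposition 4.2(ii) we may assume $\operatorname{in}_{\lambda_0}(f)=m''f_0\notin h_{T_0}C[\Lambda]$ with $f_0\in C[M]$, and then $c=\bar f_0$.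

**Step 2: improve the initial form.** By Proposition 4.2(ii) for $(M,T_0,\mu|_M)$ there is $g_0\in C[M]$ such that $f_0^*=f_0+h_{T_0}g_0$ has $\operatorname{in}_\mu(f_0^*)\notin h_TC[M]$. By (i), $\mu(f_0^*)=w_{\mu|M}(c)=\mu(m')$. Replace $f$ by $f+h_Vm''g_0$. This does not change $\bar f$, and since $h_V=h_{T_0}+{}$(terms of positive $\lambda_0$-value), the $\lambda_0$-initial form becomes $m''f_0^*$.

**Step 3: read off the value.** For small $\varepsilon$, the $(\lambda_0+\varepsilon\mu)$-initial form of $f$ is $m''\operatorname{in}_\mu(f_0^*)$, which is not in $h_TC[\Lambda]$ because $C[\Lambda]$ is free over $C[M]$ on monomials. By Proposition 4.2(i), $w_{\lambda_0+\varepsilon\mu}(g)=(\lambda_0+\varepsilon\mu)(m'')+\varepsilon\mu(m')=(\lambda_0+\varepsilon\mu)(m''+m')$. $\square$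

## 5. The residue fields attached to subspaces of $V$

**The lattices $M_T$.** For $0\in T\subset V$ let $M_T$ be the saturation in $\Lambda$ of $\langle y_p:p\in T\rangle$. Its elements are the $\sum_{0\ne p\in T}c_py_p$ with $c_p\in\frac12\mathbb Z$ (the coefficient of $X_p$ is $2c_p$) and $\sum c_pp\in\mathbb Z^{2n}$. If such an element is $\equiv v\in V$ mod $2\Lambda$, all $2c_p$ are even, so $v\in\operatorname{span}T$. Since $y_p\equiv p$, this gives
$$V\cap\big((M_T+2\Lambda)/2\Lambda\big)=\operatorname{span}_{\mathbb F_2}T.\tag{6}$$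

**Generic functionals.** Let
$$\mathcal C_T=\{\lambda\in\operatorname{Hom}(\Lambda,\mathbb R):\lambda(y_p)=0\ (p\in T),\ \lambda(y_p)>0\ (p\notin T)\}.$$
This is an open convex subset of $\operatorname{Hom}(\Lambda/M_T,\mathbb R)$. It is nonempty: take $\lambda(x_i)=0$, $\lambda(X_p)=0$ for $0\neq p\in T$, and $\lambda(X_p)=1$ for $p\notin T$. Call $\lambda\in\mathcal C_T$ *$T$-generic* if $\ker\lambda=M_T$. Such $\lambda$ exist, because only countably many hyperplanes must be avoided. For $|T|\ge3$ put $K_T=F_{M_T,T}$; by Proposition 4.2 it is the residue field of $w_\lambda$ for $T$-generic $\lambda$.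

*Example.* Let $S=\langle e_1,e_2\rangle$ and $\psi=X_{e_1+e_2}/(X_{e_1}X_{e_2})$. Then $y_{e_1+e_2}=\psi^2y_{e_1}y_{e_2}$, and $M_S$ has basis $y_{e_1},y_{e_2},\psi$. The relation $1+y_{e_1}+y_{e_2}+\psi^2y_{e_1}y_{e_2}=0$ can be solved for $y_{e_2}=-(1+y_{e_1})/(1+\psi^2y_{e_1})$. So $K_S=C(y_{e_1},\psi)$. The general case is the same.

**Lemma 5.1.** Let $S\subset V$ be a subspace with $d=\dim S\ge2$. Then $\rho:S\to K_S^*/2$, $p\mapsto[\bar y_p]$, is a homomorphism, and for independent $v_1,\dots,v_{d-1}\in S$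
$$\{\bar y_{v_1},\dots,\bar y_{v_{d-1}}\}\ne0\quad\text{in }K_{d-1}(K_S)/2.$$
In particular $\rho$ is injective, and $\Lambda^{d-1}S\to K_{d-1}(K_S)/2$ is injective.

*Proof.* **Step 1: a basis of $M_S$.** Let $u_1,\dots,u_d$ be a basis of $S$. For $p=\sum_{i\in J}u_i$ with $|J|\ge2$ put $\psi_J=\frac12(y_p-\sum_{i\in J}y_{u_i})$, which lies in $\Lambda$ since $p\equiv\sum_{i\in J}u_i$ mod $2\mathbb Z^{2n}$. The $y_{u_i}$ and $\psi_J$ form a basis of $M_S$. Indeed, subtracting the $2c_p\psi_J$ from an element $\sum c_py_p$ of $M_S$ leaves $\sum c_i'y_{u_i}\in\Lambda$ with $2c_i'\in\mathbb Z$ and $\sum(2c_i')u_i\equiv0$ mod $2$. So $c_i'\in\mathbb Z$, and the ranks agree ($2^d-1$).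

**Step 2: $K_S$ is rational.** With $\psi_J:=1$ for $|J|\le1$, multiplicatively
$$h_S=\sum_J\psi_J^2\prod_{i\in J}y_{u_i}=A+By_{u_d},$$
where $A$ and $B$ are free of $y_{u_d}$ and nonzero (each has constant term $1$). So $K_S$ is purely transcendental over $C$ on $y_{u_1},\dots,y_{u_{d-1}}$ and the $\psi_J$. From $\bar y_p=\bar\psi_J^2\prod_{i\in J}\bar y_{u_i}$, $\rho$ is a homomorphism.

**Step 3: nonvanishing.** Complete $v_1,\dots,v_{d-1}$ to a basis of $S$ and use it as $(u_i)$. Taking residues along $y_{v_1}=0$, $y_{v_2}=0$, and so on, turns the symbol into $1\in K_0/2=\mathbb F_2$. So it is nonzero. If $0\ne v\in S$ had $\rho(v)=1$, put $v_1=v$ for a contradiction. Finally, since $\dim S=d$, every nonzero element of $\Lambda^{d-1}S$ has the form $v_1\wedge\dots\wedge v_{d-1}$ with independent $v_j$. $\square$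

**The fields $E_\lambda$.** Let $\lambda\in\operatorname{Hom}(\Lambda,\mathbb R)$ with $\lambda(y_p)\ge0$ for all $p$ and at least three zeros. Let $E_\lambda$ be the completion of $(F,w_\lambda)$, $M=\ker\lambda$, $\Lambda=M\oplus\Lambda''$, $K$ the residue field. Then $\Gamma\cong\Lambda/M$ and $\Gamma/2=\Lambda/(M+2\Lambda)$. Put $V_\lambda=V\cap(M+2\Lambda)/2\Lambda$. We use the following dictionary.

- If $p\in V_\lambda$ and $p\equiv m\in M$ mod $2\Lambda$, then $x^p$ is $m$ times the square of a monomial, so $[x^p]=[\bar m]\in K^*/2\subset E_\lambda^*/2$. Denote this class by $\rho(p)$. It is a homomorphism on $V_\lambda$, compatible with Lemma 5.1 because $p\equiv y_p$.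
- Elements of $V$ that are independent mod $V_\lambda$ give monomials $x^p$ with independent values in $\Gamma/2$.
- If $g\in F^*$ has leading term $(m'',c)$, then $w_\lambda(g)\in2\Gamma$ iff $m''\in2\Lambda''$, and then $[g]=[c]\in K^*/2$.
- If $\lambda$ is $T$-generic, then $V_\lambda=\operatorname{span}T$ by (6).

## 6. What the valuation of one Lagrangian sees

**Proposition 6.1.** $\operatorname{ind}D=2^n$.

*Proof.* Let $W$ be a Lagrangian, $\lambda$ $W$-generic, $E=E_\lambda$, $K=K_W$, so $V_\lambda=W$. Take a symplectic basis with $u_1,\dots,u_n$ a basis of $W$. Then $D=\sum\{u_i,z_i\}$, where the $x^{u_i}$ are units up to squares with residue classes $\rho(u_i)$, and the $z_i$ have independent values. By Lemma 3.2 with $A=0$ and injectivity of $\rho$, $\operatorname{ind}D_E\ge[K(\sqrt{\rho(W)}):K]=2^n$. And $D$ has degree $2^n$. $\square$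

**From now on, assume that $a\in F^*$ satisfies**
$$\operatorname{ind}D_{F(\sqrt a)}\le2^{n-1}\quad\text{and}\quad\{a\}\gamma_{n-1}(D)=0.$$
Both hold over every $E_\lambda$ too. We work towards a contradiction.

**Proposition 6.2.** Let $W$ be a Lagrangian, $\lambda$ $W$-generic, $(m'',c)$ the $\lambda$-leading term of $a$. Then $m''\in2\Lambda''$, and $[a]=[c]=\rho(f)$ for a unique $f\in W\setminus0$.

*Proof.* Use the notation of the proof of Proposition 6.1, and extend $\beta_i=w_\lambda(x^{z_i})$, $i\le n$, to a basis $(\beta_k)$ of $\Gamma/2$.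

**Step 1: the vanishing of $\{a\}\gamma_{n-1}(D)$ forces $a$ to have even value.** Write $[a]=c_0+\sum_{k\in I}\beta_k$ with $c_0\in K^*/2$. By (2),
$$0=\partial(\{a\}\gamma_{n-1}(D))=\Big(\{c_0\}+\sum_{k\in I}\beta_k\Big)\sum_i\prod_{j\ne i}\{\rho(u_j)\}\otimes\prod_{j\ne i}\beta_j.$$
If $k\in I$ with $k>n$, the coefficient of $\beta_k\prod_{j\ne i}\beta_j$ is $\prod_{j\ne i}\{\rho(u_j)\}$, nonzero by Lemma 5.1, a contradiction. So $I\subset\{1,\dots,n\}$. The coefficient of $\beta_1\cdots\beta_n$ is the image in $K_{n-1}(K)/2$ of $\sum_{k\in I}\bigwedge_{j\ne k}u_j\in\Lambda^{n-1}W$. By Lemma 5.1 this sum is $0$, so $I=\emptyset$. Hence $w_\lambda(a)\in2\Gamma$, $m''\in2\Lambda''$ and $[a]=[c]$.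

**Step 2: the index condition pins down $[c]$.** By Remark 3.3 and Lemma 3.2, $[K(\sqrt c,\sqrt{\rho(W)}):K(\sqrt c)]\le2^{n-1}$. Since $|\rho(W)|=2^n$, formula (5) gives $[c]\in\rho(W)\setminus1$. Uniqueness of $f$ is injectivity of $\rho$. $\square$

Two consequences. First, *no monomial $a=x^f$, $f\in V\setminus0$, works*: choose a Lagrangian $W\not\ni f$ and $\lambda$ $W$-generic. By (6) the class of $f$ in $\Gamma/2$ is nonzero, so $w_\lambda(x^f)\notin2\Gamma$, contrary to Proposition 6.2.

Second, *one Lagrangian alone gives no contradiction.* Fix $W$, a $W$-generic $\lambda$, $E=E_\lambda$, and any $f\in W\setminus0$. Over $E$ the element $x^f$ satisfies both conditions. Take a symplectic basis with $(u_i)$ a basis of $W$ and $u_1=f$. Over $E(\sqrt{x^f})$ the symbol $\{u_1,z_1\}$ vanishes, so the index is at most $2^{n-1}$. Also $\{x^f\}\gamma_{n-1}(D)=\{u_1\}\prod_{j\ge2}\{u_j,z_j\}$, since the other summands contain $\{u_1,u_1\}=0$. Here $\{u_1,\dots,u_n\}=0$ already. Indeed $\langle\langle x^{u_1},\dots,x^{u_n}\rangle\rangle\cong\langle y_p\rangle_{p\in W}$,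 and $\sum_{p\in W}\bar y_p=0$ in $K_W$. So $X^2=-\sum_{0\ne p\in W}y_p$, with reduction $X^2=1$, has a solution in $E$ by Hensel. The form is isotropic, and Lemma 1.1(B) applies.

So every $f\in W\setminus0$ is locally allowed, and at this point $f$ may even depend on the choice of $\lambda$. The contradiction must come from comparing different Lagrangians. Two Lagrangians meeting in a hyperplane $U$ of both can be compared through $U$-generic valuations, which are small perturbations of both $W$-generic and $W'$-generic ones. This is what Lemma 4.3 is for. What we transport is one bit: whether $a$ has even value.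

## 7. Activity of $(n-1)$-dimensional isotropic subspaces

Let $U\subset V$ be totally isotropic with $\dim U=n-1\ge2$, and let $\lambda$ be $U$-generic. Write $w_\lambda(a)=\lambda(m)$. The class of $m$ in $\Lambda/(M_U+2\Lambda)=\Gamma/2$ is well defined, because $\ker\lambda=M_U$. Say that *$a$ is even at $\lambda$* if this class is $0$, that is, $w_\lambda(a)\in2\Gamma$.

**Proposition 7.1.** Whether $a$ is even at $\lambda$ does not depend on the $U$-generic $\lambda$.

**Definition.** $U$ is *active* if $a$ is even at the $U$-generic $\lambda$.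

*Proof of Proposition 7.1.* **Step 1: a path that meets only mild walls.** Put $N=\Lambda/M_U$. Given two $U$-generic $\lambda,\lambda'$, choose $\lambda''\in\mathcal C_U$ whose coordinates in a basis of $N$ are linearly independent over the countable field generated over $\mathbb Q$ by the coordinates of $\lambda$ and $\lambda'$. This is possible, because only countably many hyperplanes must be avoided. Then $\lambda''$ is $U$-generic. It suffices to compare $\lambda$ with $\lambda''$; the comparison of $\lambda'$ with $\lambda''$ is the same. Let $\lambda_t=(1-t)\lambda+t\lambda''\in\mathcal C_U$, $t\in[0,1]$.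

*The rank of $\ker\lambda_t/M_U$ is at most $1$ for every $t$.* If $m_1,m_2\in N$ are independent and killed by $\lambda_t$, then $t\ne0,1$ and $\lambda''(m_i)=-\frac{1-t}t\lambda(m_i)$. So $\lambda''(\lambda(m_1)m_2-\lambda(m_2)m_1)=0$. The argument is a nonzero vector with coefficients in the field above (as $\lambda(m_1)\ne0$), contradicting the choice of $\lambda''$.

For $0\ne m\in N$ the affine function $t\mapsto\lambda_t(m)$ is nonzero at $t=0$, so it has at most one zero. So all but countably many $t$, including $0$ and $1$, are *generic*, meaning $\ker\lambda_t=M_U$.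

**Step 2: reduction to a local statement.** We claim:

(∗) each $t_0\in[0,1]$ has a neighborhood on whose generic points the truth value of "$a$ is even at $\lambda_t$" is constant.

Given (∗), let $P(t_0)$ be this constant value; generic points are dense, so it is well defined. $P$ is locally constant on $[0,1]$, hence constant. For generic $t$, $P(t)$ is the truth value at $t$ itself. So the values at $0$ and $1$ agree.

**Step 3: (∗) where $\ker\lambda_{t_0}=M_U$.** Let $(m'',c)$ be the $\lambda_{t_0}$-leading term of $a$. Apply Lemma 4.3 with $\lambda_0=\lambda_{t_0}$ and $\mu=\pm(\lambda''-\lambda)$. Here $T_0=T=U$, $|U|\geq 4$, and $\lambda_{t_0}+\varepsilon\mu=\lambda_{t_0\pm\varepsilon}$. Since $\mu$ vanishes on $M=M_U$, we can take $m'=0$, so $w_{\lambda_t}(a)=\lambda_t(m'')$ for $t$ near $t_0$, including $t_0$. The class of $m''$ does not depend on $t$.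

**Step 4: at a wall, evenness on the two sides is two orders of $c$.** Otherwise $0<t_0<1$ and $M=\ker\lambda_{t_0}=M_U\oplus\mathbb Zs$. The residue field is $K=F_{M,U}=K_U(s)$, and with $\Lambda=M\oplus\Lambda''$ we have $N=\Lambda''\oplus\mathbb Zs$. Apply Lemma 4.3 with the same $\mu$. Here $\mu(s)\ne0$, since otherwise $\lambda(s)=\lambda_{t_0}(s)=0$. The valuation $w_{\mu|M}$ on $K_U(s)$ is trivial on $K_U$ with $w_{\mu|M}(s)=\mu(s)$. So it is $|\mu(s)|\operatorname{ord}_0$ if $\mu(s)>0$, and $|\mu(s)|\operatorname{ord}_\infty$ if $\mu(s)<0$. Accordingly $m'=\operatorname{ord}_0(c)s$, resp. $m'=-\operatorname{ord}_\infty(c)s$. So for generic $t$ near $t_0$, the class of $w_{\lambda_t}(a)$ in $N/2N=\Lambda''/2\oplus\mathbb F_2s$ is that of $m''+\operatorname{ord}_0(c)s$ on one side and of $m''-\operatorname{ord}_\infty(c)s$ on the other. If $m''\notin2\Lambda''$, both are nonzero and we are done. So let $m''\in2\Lambda''$; then $[a]=[c]$ in $E^*/2$, $E=E_{\lambda_{t_0}}$, and we must show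
$$\operatorname{ord}_0(c)\equiv\operatorname{ord}_\infty(c)\pmod2.\tag{7}$$

**Step 5: the possible $V_{\lambda_{t_0}}$.** The image of $M$ in $\Lambda/2\Lambda$ is $M/2M=M_U/2M_U\oplus\mathbb F_2s$, and $V\cap(M_U/2M_U)=U$ by (6). So either $V_{\lambda_{t_0}}=U$, or $V_{\lambda_{t_0}}=U\oplus\langle v\rangle$ with $v\equiv s+m_0$ mod $2\Lambda$, $m_0\in M_U$. In the second case replace $s$ by $s+m_0$, that is, multiply $s$ by an element of $K_U^*$. This does not affect $\operatorname{ord}_0$ and $\operatorname{ord}_\infty$, and now $\rho(v)=[s]$. Below, symplectic bases are $u_i,z_i$ $(1\le i\le n-1)$ together with $r,r'$, $b(r,r')=1$, where $u_1,\dots,u_{n-1}$ is a basis of $U$. So $D=\sum_{i<n}\{u_i,z_i\}+\{r,r'\}$.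

*Case 0: $V_{\lambda_{t_0}}=U$.* All $z_i,r,r'$ have independent values. In $\partial(\{a\}\gamma_{n-1}(D))=0$, consider the coefficient of $\prod_{j\ge2}z_j\cdot rr'$ (we write a vector for the value of its monomial). Every summand of $\gamma_{n-1}(D)$ other than the one omitting $\{u_1,z_1\}$ contains $z_1$. So the coefficient is $\{c\}\prod_{j\ge2}\{\rho(u_j)\}$, and this is $0$ in $K_{n-1}(K_U(s))/2$. Its residue at $s=0$ is $\operatorname{ord}_0(c)\prod_{j\ge2}\{\rho(u_j)\}\in K_{n-2}(K_U)/2$. By Lemma 5.1 for $U$ ($d=n-1$), the product is nonzero, so $\operatorname{ord}_0(c)$ is even. The residue at $s=\infty$ shows that $\operatorname{ord}_\infty(c)$ is even.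

*Case 1a: $v\in U^\perp\setminus U$.* Then $U\oplus\langle v\rangle$ is Lagrangian, and we choose the symplectic basis with $r=v$. So $D=\sum_{i<n}\{u_i,z_i\}+\{v,r'\}$ with $z_1,\dots,z_{n-1},r'$ independent mod $V_{\lambda_{t_0}}$. By Lemma 3.2 and Remark 3.3, $[K(\sqrt c,\sqrt{\rho(u_1)},\dots,\sqrt{\rho(u_{n-1})},\sqrt s):K(\sqrt c)]\le2^{n-1}$. The classes $\rho(u_1),\dots,\rho(u_{n-1}),[s]$ are independent in $K_U(s)^*/2$, because $\rho$ is injective, $K_U^*/2\to K_U(s)^*/2$ is injective, and $s$ has odd order at $0$. So (5) gives $[c]\in\langle\rho(U),[s]\rangle$. Such classes have orders of equal parity at $0$ and $\infty$, so (7) holds.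

*Case 1b: $v\notin U^\perp$.* Choose $u_1\in U$ with $b(u_1,v)=1$, a basis $u_2,\dots,u_{n-1}$ of $U\cap v^\perp$, $z_1=v$, and complete to a symplectic basis inside $\langle u_1,v\rangle^\perp$. Then
$$D=\{u_1,v\}+\sum_{2\le i<n}\{u_i,z_i\}+\{r,r'\},$$
where $\{u_1,v\}$ is a symbol of units up to squares, and $z_2,\dots,z_{n-1},r,r'$ are independent mod $V_{\lambda_{t_0}}$. In $\partial(\{a\}\gamma_{n-1}(D))=0$, the coefficient of $\prod_{j\ge2}z_j\cdot rr'$ is $\{c\}\prod_{j\ge2}\{\rho(u_j)\}$. It comes only from the summand omitting $\{u_1,v\}$, since every other summand lacks some $z_j$, $j\ge2$, or $rr'$. As in Case 0, $\operatorname{ord}_0(c)$ and $\operatorname{ord}_\infty(c)$ are even. $\square$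

Now we read activity off from a larger subspace.

**Lemma 7.2.** Let $S\subset V$ be a subspace, $U\subset S$ totally isotropic of dimension $n-1$, $\lambda_0$ $S$-generic, $\Lambda=M_S\oplus\Lambda''$, $(m'',c)$ the $\lambda_0$-leading term of $a$. Let $\mu$ be $U$-generic, $w_\mu:=w_{\mu|M_S}$ on $K_S$, and $w_\mu(c)=\mu(m')$ with $m'\in M_S$. Then
$$U\text{ active}\iff m''\in2\Lambda''\text{ and }m'\in M_U+2M_S.\tag{8}$$
If $m''\in2\Lambda''$ and $[c]=\rho(f)$ with $f\in S$, then
$$U\text{ active}\iff f\in U.\tag{9}$$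

*Proof.* **Step 1: (8).** For all $\varepsilon>0$, $\lambda_0+\varepsilon\mu\in\mathcal C_U$. It is $U$-generic outside a countable set of $\varepsilon$: it kills $M_U\subset M_S$, and each $m\notin M_U$ has $\mu(m)\ne0$, so it excludes at most one $\varepsilon$. By Lemma 4.3 with $T_0=S$, $T=U$, for small $\varepsilon$ the value $w_{\lambda_0+\varepsilon\mu}(a)$ is $(\lambda_0+\varepsilon\mu)(m''+m')$. So $U$ is active iff $m''+m'\in M_U+2\Lambda$. Since $\Lambda=M_S\oplus\Lambda''$ and $M_U\subset M_S$, this is (8).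

**Step 2: (9).** As $[c]=[\bar y_f]$, we have $w_\mu(c)\equiv w_\mu(\bar y_f)=\mu(y_f)$ mod $2\mu(M_S)$. Since $\ker(\mu|_{M_S})=M_U$, it follows that $m'\equiv y_f$ mod $M_U+2M_S$. Moreover $M_U+2M_S=(M_U+2\Lambda)\cap M_S$, because $M_S$ is saturated. So by (8), $U$ is active iff $y_f\in M_U+2\Lambda$. As $y_f\equiv f$ mod $2\Lambda$, (6) says that this means $f\in U$. $\square$

**Corollary 7.3.** For every Lagrangian $W$ there is a unique $f(W)\in W\setminus0$ such that a hyperplane $U$ of $W$ is active iff $f(W)\in U$.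

*Proof.* Existence is Proposition 6.2 and (9) with $S=W$. Uniqueness: a nonzero vector of a vector space over $\mathbb F_2$ is determined by the hyperplanes containing it. $\square$

## 8. An active subspace singles out one of its vectors

Corollary 7.3 ties the hyperplanes inside one Lagrangian together. To pass from $W$ to $W'$ through $U=W\cap W'$ we need a statement about all Lagrangians containing $U$, that is, about $U^\perp$.

**Proposition 8.1.** If $U$ is active, there is $f_U\in U\setminus0$ such that every totally isotropic $U'\subset U^\perp$ with $\dim U'=n-1$ is active iff $f_U\in U'$.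

*Proof.* **Step 1: set-up over $S=U^\perp$.** Here $\dim S=n+1$. Let $\lambda_0$ be $S$-generic, $K=K_S$, $V_{\lambda_0}=U^\perp$, $(m'',c)$ the leading term of $a$, $\mu$ $U$-generic, and $w_\mu(c)=\mu(m')$, $m'\in M_S$. As $U$ is active, (8) gives $m''\in2\Lambda''$, so $[a]=[c]\in K^*/2$, and $m'\in M_U+2M_S$. Choose a symplectic basis $u_i,z_i$ $(i<n)$, $r,r'$ with $(u_i)$ a basis of $U$. Then $r,r'\in U^\perp$, and the $z_i$ are independent mod $U^\perp$. We must show $[c]\in\rho(U)\setminus1$.

**Step 2: the index condition.** Apply Lemma 3.2 and Remark 3.3 to $D=\{r,r'\}+\sum_{i<n}\{u_i,z_i\}$, with $A=\{r,r'\}$. For $Z=K(\sqrt c,\sqrt{\bar y_{u_1}},\dots,\sqrt{\bar y_{u_{n-1}}})$ we get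
$$[Z:K(\sqrt c)]\cdot\operatorname{ind}\{\bar y_r,\bar y_{r'}\}_Z\le2^{n-1}.$$
Suppose $[c]\notin\rho(U)\setminus1$. Then $\rho(U)\cap\langle[c]\rangle$ is trivial and $|\rho(U)|=2^{n-1}$ by Lemma 5.1, so $[Z:K(\sqrt c)]=2^{n-1}$ by (5). Hence $\{\bar y_r,\bar y_{r'}\}_Z=0$.

**Step 3: activity contradicts this.** Let $\hat K$ be the completion of $K=K_S$ for $w_\mu$. Its value group is $\mu(M_S)\cong M_S/M_U$. Since $\mu$ kills $M_U$, $w_\mu(c)=\mu(m')\in2\mu(M_S)$, and the $\bar y_{u_i}$ are units because $\mu(y_{u_i})=0$. So $\hat Z=\hat K(\sqrt c,\sqrt{\bar y_{u_1}},\dots,\sqrt{\bar y_{u_{n-1}}})$ arises by adjoining square roots of units. Its value group is still $\mu(M_S)$, and it contains $Z$. The values of $\bar y_r,\bar y_{r'}$ are independent in $M_S/(M_U+2M_S)\subset\Lambda/(M_U+2\Lambda)$, since $r,r'$ are independent mod $U$, by (6). So over $\hat Z$, $\partial(\{\bar y_r,\bar y_{r'}\})$ is nonzero: for a section adapted to $\bar y_r,\bar y_{r'}$ it is the product of their two values in $\Lambda^2$. This contradicts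 Step 2.

**Step 4: conclusion.** So $[c]=\rho(f_U)$ with $f_U\in U\setminus0$. For $U'\subset U^\perp=S$ apply (9). $\square$

## 9. The forbidden ovoid, and the proofs of Theorem 1.3 and Corollary 1.4

**Step 1: $f(W)=f_U$ for $U$ active and $W\supset U$ Lagrangian.** All hyperplanes of $W$ lie in $W\subset U^\perp$. By Corollary 7.3 and Proposition 8.1, a hyperplane of $W$ contains $f(W)$ iff it contains $f_U$. A nonzero vector over $\mathbb F_2$ is determined by the hyperplanes containing it.

**Step 2: neighboring Lagrangians.** *If $f(W)=x$, and $W'\ni x$ is Lagrangian with $\dim(W\cap W')\ge n-1$, then $f(W')=x$.* This is clear if $W'=W$. Otherwise $U=W\cap W'$ contains $x=f(W)$, so it is active by Corollary 7.3, and $f(W')=f_U=f(W)$ by Step 1.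

**Step 3: all Lagrangians through $x$.** *If $f(W)=x$, then $f(W')=x$ for every Lagrangian $W'\ni x$.* Induct on $n-\dim(W\cap W')$. If $W\ne W'$, pick $y\in W'\setminus W$ and put $W''=(W\cap y^\perp)+\langle y\rangle$. Since $y\notin W=W^\perp$, $\dim(W\cap y^\perp)=n-1$, so $W''$ is Lagrangian and $\dim(W\cap W'')=n-1$. It contains $x$, because $x,y\in W'$ gives $b(x,y)=0$. By Step 2, $f(W'')=x$. Also $W''\cap W'\supseteq(W\cap W')+\langle y\rangle$, which is strictly larger than $W\cap W'$. By induction $f(W')=x$.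

**Step 4: the set $O=\{f(W):W\text{ Lagrangian}\}$ violates Lemma 2.3.** Every Lagrangian $W$ contains an element of $O$, namely $f(W)$. Let $x\ne x'$ be in $O$. If $b(x,x')=0$, some Lagrangian $W$ contains both, and $x=f(W)=x'$ by Step 3, a contradiction. So $b(x,x')=1$. For $n\ge3$ such a set does not exist (for $n=3$: $9\le|O|\le7$). So no $a$ as assumed in Section 6 exists.

**Proof of Theorem 1.3, completed.** By Proposition 6.1, whose proof does not involve $a$, $\operatorname{ind}D=2^n$. As $D$ has degree $2^n$, it is a division algebra. Being a nonsplit product of quaternion algebras, it has exponent $2$. Lemma 2.2 gives $\gamma_n(D)=0$, and Step 4 gives the nonexistence of $a$. $\blacksquare$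

**Proof of Corollary 1.4.** Let $F_0=k_0(x_1,\dots,x_{2n})(Q)$ and $D_0=\bigotimes_{i=1}^n(x_{2i-1},x_{2i})_{F_0}$. Then $\gamma_n(D_0)=\{x_1,\dots,x_{2n}\}=0$ by Lemma 1.1(B), as in Lemma 2.2. Let $C$ be an algebraic closure of $k_0$. Then $F_0\subset F=C(x_1,\dots,x_{2n})(Q)$ and $(D_0)_F=D$. So $\operatorname{ind}D_0\ge\operatorname{ind}D=2^n$, and $D_0$ is a division algebra of exponent $2$ and index $2^n$. If $a\in F_0^*$ satisfied $\operatorname{ind}(D_0)_{F_0(\sqrt a)}\le2^{n-1}$ and $\{a\}\gamma_{n-1}(D_0)=0$, it would satisfy both conditions over $F$, contradicting Theorem 1.3. $\blacksquare$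

For $n=3$, with $F=C(x_1,\dots,x_6)(Q)$, $Q$ the quadric of $\langle\langle x_1,\dots,x_6\rangle\rangle$, and $D=(x_1,x_2)\otimes(x_3,x_4)\otimes(x_5,x_6)$, the question of Section 1 is answered: no $a\in F^*$ with $\operatorname{ind}D_{F(\sqrt a)}=4$ satisfies $\{a\}\gamma_2(D)=0$.
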